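\title{Commuting pairs of integer matrices in a box}

\begin{abstract}
Let $N(T)$ be the number of pairs of commuting $n\times n$ integer matrices whose entries have modulus at most $T$. We prove that $N(T)$ has exact order $T^{n^2+1}$ for every $n\ge 1$; this confirms the conjectured bound $N(T)\ll_\varepsilon T^{n^2+1+\varepsilon}$ and removes the $\varepsilon$. For $n\ge2$ we prove the asymptotic formula $N(T)\sim 2^{n^2+2}\,\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}\,T^{n^2+1}$ and show that $I,X,Y$ are linearly dependent for almost all pairs $(X,Y)$ counted. The upper bound comes from a recursion in $T$ that uses only the ranks of centralizer lattices and the symmetry between the two matrices.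
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix an integer $n\ge1$, let $M_n$ denote the $n\times n$ matrices, and let $|X|$ be the largest modulus of an entry of $X$. The commuting variety
\[
\mathcal C_n=\{(X,Y)\in M_n(\mathbb C)^2 : XY=YX\}\subset\mathbb C^{2n^2}
\]
is an irreducible affine variety of dimension $n^2+n$. We count its integer points in a growing box:
\[
N(T)=\#\{(X,Y)\in M_n(\mathbb Z)^2 : |X|,|Y|\le T,\ XY=YX\}.
\]
For $n=1$ all pairs commute and $N(T)=(2\lfloor T\rfloor+1)^2$. For every $n$, a scalar matrix commutes with everything, so the pairs $(aI,Y)$ give $N(T)\ge(2\lfloor T\rfloor+1)^{n^2+1}$. The conjecture posed in \cite{ASAO} is that this lower bound is essentially sharp: for every $\varepsilon>0$,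
\begin{equation}\label{eq:conj}
N(T)\ll_{\varepsilon}T^{n^2+1+\varepsilon}\qquad(T\to\infty),
\end{equation}
with an implied constant depending on $\varepsilon$ and $n$.

The exponent $n^2+1$ is smaller than the dimension $n^2+n$ when $n\ge2$, and the following heuristic explains why one would still guess it. Take $X$ with distinct eigenvalues and entries of size about $T$. The complex matrices that commute with $X$ form the $n$-dimensional space spanned by $I,X,\dots,X^{n-1}$, which accounts for the dimension $n^2+n$. These powers have sizes about $1,T,\dots,T^{n-1}$. If the integer matrices commuting with $X$ are just the integer combinations of the powers, and if no cancellation occurs among them, then only the matrices $aI+bX$ with $|a|\ll T$ and $b$ bounded fit into the box. A typical $X$ then has about $T$ partners, and the $T^{n^2}$ typical matrices contribute $T^{n^2+1}$, the same order as the $T$ scalar matrices with their $T^{n^2}$ partners each.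

We prove \eqref{eq:conj} for all $n$, without the $\varepsilon$.

\begin{theorem}\label{thm:order}
For every $n\ge1$ there is a constant $C=C(n)$ such that
\[
(2\lfloor T\rfloor+1)^{n^2+1}\le N(T)\le C\,T^{n^2+1}\qquad\text{for all }T\ge1 .
\]
\end{theorem}

\begin{theorem}\label{thm:asym}
For every $n\ge2$, as $T\to\infty$,
\[
N(T)\sim 2^{n^2+2}\,\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}\;T^{n^2+1}.
\]
Moreover, for all but $o(T^{n^2+1})$ of the pairs $(X,Y)$ counted by $N(T)$, the matrices $I,X,Y$ are linearly dependent over $\mathbb Q$.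
\end{theorem}

The second assertion of Theorem~\ref{thm:asym} explains the first. The matrices $I,X,Y$ are dependent over $\mathbb Q$ exactly when $cX-bY$ is scalar for some coprime integers $b,c$. For each $(b,c)$ this condition defines a linear subspace of $\mathcal C_n$ of dimension $2n^2-(n^2-1)=n^2+1$; the choice $(b,c)=(0,1)$ gives the pairs with $X$ scalar. In Section~\ref{sec:constant} we find that each subspace contributes a constant times $T^{n^2+1}$, that the constants decay like $\max(|b|,|c|)^{-(n^2-1)}$, and that their sum produces the zeta values.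

The difficulty lies between the scalar and the typical matrices. The integer matrices commuting with a given $X$ form a lattice, and the number of its points in the box depends on its shape, which is an arithmetic quantity that is hard to control uniformly in $X$. The rank $d$ of the lattice is easy to control, but the bound $T^{d}$ that it gives for the number of partners yields only $T^{n^2+n}$ for matrices with distinct eigenvalues. The proof of Theorem~\ref{thm:order} uses the rank in a different way. Shrinking the box for $Y$ by a constant factor $K$ loses at most a factor $(3K)^d$, whatever the shape of the lattice. Commutation is symmetric, so we may then shrink the box for $X$ as well. If both ranks are at most $n^2/2$, the two steps cost a constant times $K^{n^2}$, while the target $T^{n^2+1}$ drops by $K^{n^2+1}$. The spare factor $K$ closes a recursion. Section~\ref{sec:two} carries this out for $n=2$. Section~\ref{sec:types} counts directly the matrices whose centralizer may be too large for the argument, and Section~\ref{sec:recursion} proves Theorem~\ref{thm:order}.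 Section~\ref{sec:typical} makes the heuristic above rigorous for most $X$, and Section~\ref{sec:constant} computes the constant.

\medskip\noindent\textbf{Notation.} Implied constants depend only on $n$ unless a subscript indicates otherwise. We put $B(t)=\{X\in M_n(\mathbb Z):|X|\le t\}$, so that $\#B(t)\le(3t)^{n^2}$ for $t\ge1$. For $X\in M_n(\mathbb Z)$ let
\[
Z(X)=\{Y\in M_n(\mathbb Z):XY=YX\},\qquad z_X(t)=\#\bigl(Z(X)\cap B(t)\bigr),
\]
and let $d(X)$ be the dimension of $\{Y\in M_n(\mathbb C):XY=YX\}$. The equations $XY=YX$ are linear in $Y$ with integer coefficients, so their solution spaces over $\mathbb Q$ and over $\mathbb C$ have the same dimension, and $Z(X)$ is a discrete subgroup of $M_n(\mathbb R)$ of rank $d(X)$. By definition, $N(T)=\sum_{X\in B(T)}z_X(T)$. We write $\chi_X$ for the characteristic polynomial of $X$.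

\section{Shrinking the box, and the case $n=2$}\label{sec:two}

The basic tool compares the number of lattice points in two concentric balls. The bound depends on the rank of the lattice and on nothing else.

\begin{lemma}\label{lem:shrink}
Let $\Lambda$ be a discrete subgroup of rank $d$ in a finite-dimensional normed real vector space, and let $U(t)=\#\{v\in\Lambda:|v|\le t\}$. Then $U(Kt)\le(3K)^dU(t)$ for all $t>0$ and $K\ge1$. In particular, $z_X(T)\le(3K)^{d(X)}z_X(T/K)$ for $K\ge1$, and $z_X(T)\le(6T)^{d(X)}$ for $T\ge\frac12$.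
\end{lemma}

\begin{proof}
Among the points of $\Lambda$ of norm at most $Kt$, choose a maximal set $v_1,\dots,v_m$ with pairwise distances greater than $t$. In the $d$-dimensional real span of $\Lambda$, the balls of radius $t/2$ about the $v_i$ are disjoint and lie in the ball of radius $Kt+t/2$ about $0$. Comparing volumes gives $m\le(2K+1)^d\le(3K)^d$. By maximality, every $v\in\Lambda$ with $|v|\le Kt$ satisfies $|v-v_i|\le t$ for some $i$, and for each $i$ there are at most $U(t)$ such $v$ because $v-v_i\in\Lambda$. Hence $U(Kt)\le mU(t)$. For the last bound take $t=\frac12$ and $K=2T$, and note that $z_X(\frac12)=1$.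
\end{proof}

Let now $n=2$. For $X=(x_{ij})$ put $\xi(X)=(x_{11}-x_{22},\,x_{12},\,x_{21})$, which vanishes exactly when $X$ is scalar. The entries of $XY-YX$ in positions $(1,1)$, $(1,2)$, $(2,1)$ are
\[
x_{12}y_{21}-x_{21}y_{12},\qquad (x_{11}-x_{22})y_{12}-x_{12}(y_{11}-y_{22}),\qquad x_{21}(y_{11}-y_{22})-(x_{11}-x_{22})y_{21},
\]
and the $(2,2)$ entry is minus the $(1,1)$ entry. Up to sign these are the $2\times2$ minors of the matrix with rows $\xi(X)$ and $\xi(Y)$. So $X$ and $Y$ commute if and only if $\xi(X),\xi(Y)$ are linearly dependent, that is, if and only if $I,X,Y$ are. If $X$ is not scalar, let $g$ be the greatest common divisor of the coordinates of $\xi(X)$ and put $X_0=(X-x_{22}I)/g$. Then $\mathbb Q\,\xi(X)\cap\mathbb Z^3=\mathbb Z\,\xi(X_0)$, so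
\begin{equation}\label{eq:ntwo}
Z(X)=\mathbb ZI\oplus\mathbb ZX_0,\qquad d(X)=2,\qquad [Z(X):\mathbb Z[X]]=g .
\end{equation}
The shape of $Z(X)$ is governed by $g$. We now bound $N(T)$ using only $d(X)=2$.

Let $N_{\mathrm t}(T)$ count the commuting pairs in $B(T)^2$ with $X$ not scalar, and let $T\ge K\ge1$. Shrink the box of the second matrix:
\[
N_{\mathrm t}(T)\le(3K)^2\,\#\{(X,W): X\in B(T)\text{ not scalar},\ W\in Z(X)\cap B(T/K)\}.
\]
The pairs with $W$ scalar number at most $(3T)^4\cdot 3T/K$. For the pairs with $W$ not scalar, sum over $W$ first and shrink the box of $X\in Z(W)$: they number at most $\sum_W z_W(T)\le(3K)^2\sum_Wz_W(T/K)=(3K)^2N_{\mathrm t}(T/K)$, where $W$ runs over the nonscalar elements of $B(T/K)$. Thus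
\[
N_{\mathrm t}(T)\le 81K^4N_{\mathrm t}(T/K)+2187\,K\,T^5 .
\]
For $f(T)=N_{\mathrm t}(T)/T^5$ this reads $f(T)\le\frac{81}{K}f(T/K)+2187K$. With $K=162$ we obtain an inequality of the form
\begin{equation}\label{eq:iter}
f(T)\le\tfrac12 f(T/K)+A\qquad(T\ge K).
\end{equation}
Given $T\ge1$, choose $j\ge0$ with $1\le T/K^j<K$ and apply \eqref{eq:iter} $j$ times; this gives $f(T)\le\sup_{[1,K]}f+2A$, and the supremum is at most $N(K)$. Hence $N_{\mathrm t}(T)\ll T^5$, and with the scalar $X$ added, $N(T)\ll T^5$.

The argument works because $d(X)+d(W)=4<5=n^2+1$. For larger $n$ some nonscalar matrices violate the corresponding inequality, and they have to be removed first.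

\section{Matrices with a large eigenspace}\label{sec:types}

The rank $d(X)$ is controlled by the largest dimension of an eigenspace,
\[
\gamma(X)=\max_{\mu\in\mathbb C}\dim_{\mathbb C}\ker(X-\mu).
\]
The matrix $X$ is scalar if and only if $\gamma(X)=n$, since a matrix with $\ker(X-\mu)=\mathbb C^n$ equals $\mu I$. We call $X$ \emph{degenerate} if $n/2<\gamma(X)<n$ and \emph{tame} if $\gamma(X)\le n/2$. For $n=2$ the tame matrices are the nonscalar ones, and there are no degenerate matrices.

\begin{lemma}\label{lem:dim}
We have $d(X)\le n\gamma(X)$. If $\gamma(X)=n-\rho$, then $d(X)\le(n-\rho)^2+\rho^2$. In particular, $d(X)\le n^2/2$ for tame $X$.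
\end{lemma}

\begin{proof}
For an eigenvalue $\mu$ and $i\ge1$ let $w_i(\mu)$ be the number of Jordan blocks of $X$ with eigenvalue $\mu$ and size at least $i$. We use the classical formula
\begin{equation}\label{eq:frob}
d(X)=\sum_\mu\sum_{i\ge1}w_i(\mu)^2 .
\end{equation}
To see it, view $\mathbb C^n$ as a $\mathbb C[t]$-module with $t$ acting by $X$; the centralizer is its endomorphism algebra. Two blocks with different eigenvalues admit no nonzero homomorphism. Two blocks of sizes $a,b$ with the same eigenvalue $\mu$ contribute $\dim\operatorname{Hom}\bigl(\mathbb C[t]/(t-\mu)^a,\mathbb C[t]/(t-\mu)^b\bigr)=\min(a,b)=\#\{i\ge1:i\le a,\ i\le b\}$, and summing over ordered pairs of blocks gives \eqref{eq:frob}.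

The numbers $w_i(\mu)$ sum to $n$. They satisfy $w_i(\mu)\le w_1(\mu)=\dim\ker(X-\mu)\le\gamma(X)$, and one of them equals $\gamma(X)$. Hence $d(X)\le\gamma(X)\sum w_i(\mu)=n\gamma(X)$. If $\gamma(X)=n-\rho$, the remaining numbers sum to $\rho$, so their squares sum to at most $\rho^2$.
\end{proof}

Two tame matrices have $d(X)+d(W)\le n^2<n^2+1$, which is what the recursion needs. Degenerate matrices can break it: $X=\operatorname{diag}(1,0,\dots,0)$ has $d(X)=(n-1)^2+1$, and $2d(X)-(n^2+1)=(n-1)(n-3)\ge0$ for $n\ge3$. On the other hand, a degenerate matrix is a scalar plus a matrix of rank less than $n/2$, and the scalar turns out to be an integer. Integer matrices of small rank are so few that the crude bound $z_X(T)\le(6T)^{d(X)}$ suffices for them.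

To count them we recall some geometry of numbers. Let $\Lambda$ be a lattice (a discrete subgroup of full rank) in a normed real space $V$ of dimension $\rho$, let $\operatorname{vol}$ be a Lebesgue measure on $V$, let $\det\Lambda$ be the volume of a fundamental domain, and let $D_t$ be the closed ball of radius $t$ about $0$. The $i$th successive minimum $\lambda_i$ is the least $t$ such that $\Lambda\cap D_t$ contains $i$ linearly independent vectors; there are independent $v_1,\dots,v_\rho\in\Lambda$ with $|v_i|=\lambda_i$. Minkowski's second theorem states that $\lambda_1\cdots\lambda_\rho\operatorname{vol}(D_1)\le2^\rho\det\Lambda$.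

\begin{lemma}\label{lem:rank}
For $1\le\rho\le n$ and $T\ge1$, the number of $R\in B(T)$ of rank $\rho$ is $\ll T^{n\rho}(1+\log T)^\rho$.
\end{lemma}

\begin{proof}
We group the matrices by their row space. Let $V\subset\mathbb R^n$ be the real span of the rows of $R$, with the sup norm, and let $\Lambda=\mathbb Z^n\cap V$, a lattice in $V$ with minima $\lambda_i=|v_i|$ as above. The rows of $R$ lie in $\Lambda\cap D_T$ and contain $\rho$ independent vectors, so $\lambda_\rho\le T$.

We bound $\#(\Lambda\cap D_T)$ in terms of the minima. The half-open parallelepiped $P=\{\sum t_iv_i:0\le t_i<1\}$ lies in $D_{\rho T}$, and it meets every coset $x+\Lambda$ in a finite nonempty set. Order $\Lambda$ lexicographically in some basis and put $F=P\setminus\bigcup_{u\in\Lambda,\,u>0}(P+u)$. Then $F$ is measurable and contains exactly one point of each coset, namely the least point of the coset in $P$. So $F\subset D_{\rho T}$ is a fundamental domain. The translates $F+v$ with $v\in\Lambda\cap D_T$ are disjoint and lie in $D_{(1+\rho)T}$, and Minkowski's theorem gives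
\[
\#(\Lambda\cap D_T)\le\frac{((1+\rho)T)^\rho\operatorname{vol}(D_1)}{\det\Lambda}\le\frac{(2(1+\rho)T)^\rho}{|v_1|\cdots|v_\rho|}.
\]
Each of the $n$ rows of $R$ lies in $\Lambda\cap D_T$, so a given $\Lambda$ arises from $\ll T^{n\rho}\prod_i|v_i|^{-n}$ matrices. The tuple $(v_1,\dots,v_\rho)$ spans $V$ and so determines $\Lambda$. Summing over all tuples of nonzero integer vectors of norm at most $T$, we find that the number of $R$ is
\[
\ll T^{n\rho}\Bigl(\sum_{v\in\mathbb Z^n,\ 1\le|v|\le T}|v|^{-n}\Bigr)^{\rho}.
\]
There are $(2k+1)^n-(2k-1)^n\ll k^{n-1}$ vectors with $|v|=k$, so the inner sum is $\ll\sum_{k\le T}k^{-1}\le1+\log T$.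
\end{proof}

\begin{lemma}\label{lem:degenerate}
Let $E(T)$ be the number of commuting pairs $(X,Y)\in B(T)^2$ with $X$ degenerate. Then $E(T)\ll T^{n^2}(1+\log T)^n$ for $T\ge1$.
\end{lemma}

\begin{proof}
Let $X\in B(T)$ have $\gamma(X)=n-\rho$ with $1\le\rho<n/2$, attained at the eigenvalue $\mu$. The multiplicity of $\mu$ as a root of $\chi_X\in\mathbb Z[t]$ exceeds $n/2$. Every Galois conjugate of $\mu$ has the same multiplicity, and two distinct roots cannot both have multiplicity above $n/2$. So $\mu$ is rational, and being a root of a monic integer polynomial it is an integer. If $w$ is an eigenvector of sup norm $1$, then $|\mu|=|Xw|\le nT$. Thus $X-\mu I$ is an integer matrix of rank $\rho$ in $B((n+1)T)$, and Lemma~\ref{lem:rank} shows that there are $\ll T^{1+n\rho}(1+\log T)^\rho$ such $X$. By Lemmas~\ref{lem:shrink} and~\ref{lem:dim}, each has $z_X(T)\ll T^{(n-\rho)^2+\rho^2}$. The total exponent of $T$ is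
\[
1+n\rho+(n-\rho)^2+\rho^2=n^2+1-\rho(n-2\rho)\le n^2,
\]
because $\rho\ge1$ and $n-2\rho\ge1$. Summing over $\rho$ proves the lemma.
\end{proof}

For $n=3$, for instance, the degenerate matrices are the matrices $\mu I+R$ with $R$ of rank one. There are $\ll T^4(1+\log T)$ of them, each with $\ll T^5$ partners, against the target $T^{10}$.

\begin{remark}
The two methods meet at $\gamma=n/2$. For $\rho=n/2$ the saving $\rho(n-2\rho)$ vanishes, and the eigenvalue need not be rational, as $\left(\begin{smallmatrix}0&2\\1&0\end{smallmatrix}\right)$ shows. The recursion still applies there, even though the bound $d(X)\le n^2/2$ is attained: for $n$ even and $X^2=0$ with $X$ of rank $n/2$ we have $w_1(0)=w_2(0)=n/2$.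
\end{remark}

\section{The recursion and the order of magnitude}\label{sec:recursion}

Let $N_{\mathrm t}(T)=\sum z_X(T)$, summed over tame $X\in B(T)$; this agrees with the notation of Section~\ref{sec:two} for $n=2$. We state the two-step shrinking for an arbitrary set of tame matrices, because Theorem~\ref{thm:asym} will need it for a sparse set.

\begin{proposition}\label{prop:twostep}
Let $T\ge K\ge1$ and let $\mathcal S\subset B(T)$ be a set of tame matrices. Then
\[
\sum_{X\in\mathcal S}z_X(T)\le(3K)^{n^2}N_{\mathrm t}(T/K)+(3K)^{n^2/2}\Bigl(\frac{3T}{K}\,\#\mathcal S+E(T)\Bigr).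
\]
\end{proposition}

\begin{proof}
Each $X\in\mathcal S$ has $d(X)\le n^2/2$ by Lemma~\ref{lem:dim}, so Lemma~\ref{lem:shrink} gives
\[
\sum_{X\in\mathcal S}z_X(T)\le(3K)^{n^2/2}\,\#\{(X,W):X\in\mathcal S,\ W\in Z(X)\cap B(T/K)\}.
\]
We split the pairs on the right by the type of $W$. There are at most $2T/K+1\le3T/K$ scalar matrices in $B(T/K)$, so the pairs with $W$ scalar number at most $(3T/K)\#\mathcal S$. If $W$ is degenerate, then $(W,X)$ is counted by $E(T)$. If $W$ is tame, then $X\in Z(W)\cap B(T)$ and $d(W)\le n^2/2$, so these pairs number at most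
\[
\sum_{\substack{W\in B(T/K)\\ W\text{ tame}}}z_W(T)\le(3K)^{n^2/2}\sum_{\substack{W\in B(T/K)\\ W\text{ tame}}}z_W(T/K)=(3K)^{n^2/2}N_{\mathrm t}(T/K).
\]
Adding the three bounds gives the proposition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
The pairs with $X$ scalar number exactly $(2\lfloor T\rfloor+1)^{n^2+1}$, which gives the lower bound and
\[
N(T)=(2\lfloor T\rfloor+1)^{n^2+1}+E(T)+N_{\mathrm t}(T).
\]
Since $(1+\log T)^n\ll T$, Lemma~\ref{lem:degenerate} gives $E(T)\ll T^{n^2+1}$, and it remains to bound $f(T)=N_{\mathrm t}(T)/T^{n^2+1}$. Apply Proposition~\ref{prop:twostep} to the set of all tame matrices in $B(T)$, which has at most $(3T)^{n^2}$ elements, and divide by $T^{n^2+1}$: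
\[
f(T)\le\frac{(3K)^{n^2}}{K^{n^2+1}}f(T/K)+A_K=\frac{3^{n^2}}{K}f(T/K)+A_K\qquad(T\ge K),
\]
where $A_K$ depends only on $n$ and $K$. For $K=2\cdot3^{n^2}$ this is \eqref{eq:iter}, and the iteration described there shows that $f(T)\le N(K)+2A_K$ for all $T\ge1$.
\end{proof}

Now that $N_{\mathrm t}(T/K)\le C(T/K)^{n^2+1}$ is known, Proposition~\ref{prop:twostep} yields, for $T\ge K\ge1$ and any set $\mathcal S\subset B(T)$ of tame matrices,
\begin{equation}\label{eq:tail}
\sum_{X\in\mathcal S}z_X(T)\le\frac{3^{n^2}C}{K}\,T^{n^2+1}+(3K)^{n^2/2}\bigl(3T\,\#\mathcal S+E(T)\bigr).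
\end{equation}
So a set containing a small proportion of the tame matrices carries a small proportion of $T^{n^2+1}$, however large the individual counts $z_X(T)$ may be. Tameness cannot be dropped: the scalar matrices form a set of $O(T)$ elements that carries $(2\lfloor T\rfloor+1)^{n^2+1}$ pairs.

\section{The centralizer of a typical matrix}\label{sec:typical}

From now on $n\ge2$. Let $N_{\mathrm{dep}}(T)$ be the number of pairs $(X,Y)\in B(T)^2$ with $I,X,Y$ linearly dependent over $\mathbb Q$. Such pairs commute, since one of $X,Y$ is a combination of $I$ and the other. The aim of this section is the following statement, which is the second assertion of Theorem~\ref{thm:asym}.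

\begin{proposition}\label{prop:reduction}
$N(T)=N_{\mathrm{dep}}(T)+o(T^{n^2+1})$ as $T\to\infty$.
\end{proposition}

By \eqref{eq:tail} it is enough to show that, for most $X\in B(T)$, every partner in the box lies in $\mathbb QI+\mathbb QX$. This can fail in two ways when $n\ge3$. Let $X_1$ have distinct eigenvalues and $|X_1|\le\sqrt{T/n}$; then $|X_1^2|\le n|X_1|^2\le T$, and $I,X_1,X_1^2$ are independent. So $X=X_1$ has the partner $X_1^2$, for the real reason that its powers are small. A multiple $X=qX_1\in B(T)$ has the same partner even when $|X|$ is of order $T$, now for the arithmetic reason that $Z(X)$ is much larger than $\mathbb Z[X]$. The next definition excludes both.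

Let $\delta>0$, $H\ge1$, $T\ge1$. We call $X\in B(T)$ \emph{good} (for $\delta,H,T$) if
\begin{itemize}
\item[(i)] $\bigl|\sum_{i<n}c_i(X/T)^i\bigr|\ge\delta\max_i|c_i|$ for all real $c_0,\dots,c_{n-1}$, and
\item[(ii)] $[Z(X):\mathbb Z[X]]\le H$.
\end{itemize}

\begin{lemma}\label{lem:goodimplies}
If $X$ is good and $T>H/\delta$, then $Z(X)\cap B(T)\subset\mathbb QI+\mathbb QX$.
\end{lemma}

\begin{proof}
Let $q\le H$ be the index in (ii) and let $Y\in Z(X)\cap B(T)$. Then $qY\in\mathbb Z[X]$, so $qY=\sum_{i<n}c_iX^i$ with $c_i\in\mathbb Z$ by the Cayley--Hamilton theorem. Suppose $c_i\ne0$ for some $i\ge2$. Condition (i), applied to the coefficients $c_jT^j$, gives $|qY|\ge\delta|c_i|T^i\ge\delta T^2>HT\ge|qY|$, a contradiction.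
\end{proof}

It remains to show that most matrices are good. We use the following standard facts.
\begin{itemize}
\item[(a)] \emph{Schwartz--Zippel lemma.} If $P$ is a nonzero polynomial of degree $e$ in $m$ variables over a field and $S$ is a finite subset of the field, then $P$ has at most $e\,(\#S)^{m-1}$ zeros in $S^m$.
\item[(b)] A matrix $X\in M_n(k)$ over a field $k$ is \emph{derogatory} if its minimal polynomial has degree less than $n$, that is, if $I,X,\dots,X^{n-1}$ are dependent. A matrix and its transpose have the same minimal polynomial. A matrix that is not derogatory has a cyclic vector $w\in k^n$, meaning that $w,Xw,\dots,X^{n-1}w$ is a basis. A matrix with $n$ distinct eigenvalues is not derogatory.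
\item[(c)] The zero set of a nonzero polynomial $P\in\mathbb Z[x_1,\dots,x_m]$ is null for Lebesgue measure on $\mathbb R^m$, and also for Haar measure on $\mathbb Z_p^m$, the probability measure that gives mass $p^{-jm}$ to each residue class modulo $p^j$. In both cases, induct on $m$: off the zero set of the leading coefficient of $P$ in $x_m$ the fibers are finite, hence null, and Fubini's theorem applies.
\end{itemize}

The main point is to bound the index $q$ in (ii), and in particular to show that it is rarely divisible by a large prime. We shall see that $p\mid q$ forces $X$ to be derogatory modulo $p$; for $n=2$ this is visible in \eqref{eq:ntwo}, where $p\mid g$ means that $X$ is scalar modulo $p$. One polynomial congruence modulo $p$ would save a factor $1/p$, and $\sum1/p$ diverges. We therefore extract two congruences, one on the first column and one on the first row of $X$. These involve disjoint sets of entries once the rest of $X$ is fixed, so together they save $1/p^2$.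

\begin{lemma}\label{lem:derog}
Let $D_n(T,M)$ be the number of $X\in B(T)\subset M_n(\mathbb Z)$ whose reduction modulo some prime $p>M$ is derogatory. Then $D_n(T,M)\ll T^{n^2}/M+T^{n^2-1}$ for $n\ge1$, $M\ge1$, $T\ge1$.
\end{lemma}

\begin{proof}
We induct on $n$. A $1\times1$ matrix is never derogatory, so $D_1=0$. Let $n\ge2$ and write
\[
X=\begin{pmatrix}a&u^{\mathsf T}\\ v&X'\end{pmatrix},\qquad a\in\mathbb Z,\quad u,v\in\mathbb Z^{n-1},\quad X'\in M_{n-1}(\mathbb Z).
\]
Let $\pi$ be the projection onto the last $n-1$ coordinates, so that $\pi(Xw)=w_1v+X'\pi(w)$. Starting from $\pi(Xe_1)=v$, induction on $k$ shows that $\pi(X^ke_1)$ equals $X'^{\,k-1}v$ plus an integer combination of the $X'^{\,j}v$ with $j<k-1$. Expanding along the first column and then clearing the lower terms by column operations, we get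
\[
\det(e_1,Xe_1,\dots,X^{n-1}e_1)=\det(v,X'v,\dots,X'^{\,n-2}v)=:F(v).
\]
Transposing $X$ exchanges $u$ and $v$ and transposes $X'$, so the same determinant for $X^{\mathsf T}$ equals $G(u):=\det(u,X'^{\mathsf T}u,\dots,(X'^{\mathsf T})^{n-2}u)$. For fixed $X'$, both $F$ and $G$ are forms of degree $n-1$ in $n-1$ variables. If $X$ is derogatory modulo $p$, a nontrivial relation among $I,X,\dots,X^{n-1}$ applied to $e_1$ gives $p\mid F(v)$, and the transposed relation gives $p\mid G(u)$.

The matrices $X$ for which $X'$ is derogatory modulo some prime $p>M$ number at most $(3T)^{2n-1}D_{n-1}(T,M)$, which is acceptable by induction since $(n-1)^2+2n-1=n^2$. For the others, $X'$ and $X'^{\mathsf T}$ have cyclic vectors modulo every $p>M$, so $F$ and $G$ are nonzero polynomials modulo every $p>M$, and hence nonzero over $\mathbb Q$. Fix such an $X'$. We count the pairs $(u,v)$ in the box for which some prime $p>M$ divides both $F(v)$ and $G(u)$.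

\emph{Primes $M<p\le3T$.} By (a), $F$ vanishes on at most $(n-1)p^{n-2}$ classes modulo $p$. Each class contains at most $(2T/p+1)^{n-1}\le(5T/p)^{n-1}$ vectors of the box. So there are $\ll T^{n-1}/p$ choices for $v$, and the same bound holds for $u$ with $G$ in place of $F$. Summing over $p$ gives $\ll T^{2n-2}\sum_{m>M}m^{-2}\ll T^{2n-2}/M$ pairs.

\emph{Primes $p>\max(M,3T)$.} Here the box is smaller than the modulus and counting classes is wasteful, so we let $v$ determine $p$. By (a) over $\mathbb Q$ there are $\ll T^{n-2}$ vectors $v$ with $F(v)=0$, and they account for $\ll T^{2n-3}$ pairs. If $F(v)\ne0$, then $|X'^{\,j}v|\ll T^{j+1}$ gives $1\le|F(v)|\ll T^{n(n-1)/2}$, so $F(v)$ has $O(1)$ prime divisors $p>3T$. For each of them, $[-T,T]\cap\mathbb Z$ injects into $\mathbb F_p$, and (a) over $\mathbb F_p$ gives $\ll T^{n-2}$ vectors $u$ with $p\mid G(u)$. This is again $\ll T^{n-1}\cdot T^{n-2}$ pairs.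

There are $\ll T^{(n-1)^2+1}$ choices of $(X',a)$, and $(n-1)^2+1+(2n-2)=n^2$. The total is $\ll T^{n^2}/M+T^{n^2-1}$.
\end{proof}

\begin{lemma}\label{lem:mostgood}
For every $\eta>0$ there are $\delta>0$, $H\ge1$ and $T_0\ge1$ such that for $T\ge T_0$ all but at most $\eta T^{n^2}$ of the matrices $X\in B(T)$ are good.
\end{lemma}

\begin{proof}
Let $\Delta(x)$ be the discriminant of $\chi_x$. It is a polynomial in the entries of $x$ with integer coefficients, it vanishes exactly when $x$ has a repeated eigenvalue, and it is nonzero because $\Delta(\operatorname{diag}(1,\dots,n))\neq0$. We discard four sets, each of at most $\frac\eta4T^{n^2}$ matrices when $T$ is large.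

\emph{Condition (i).} On the cube $\Omega=\{x\in M_n(\mathbb R):|x|\le1\}$ put $\sigma(x)=\min\bigl|\sum_{i<n}c_ix^i\bigr|$, the minimum over the compact set $\max_i|c_i|=1$. The function $\sigma$ is continuous, and (i) says that $\sigma(X/T)\ge\delta$. If $\sigma(x)=0$, then $x$ is derogatory and $\Delta(x)=0$. So the compact sets $\Omega_\delta=\{\sigma\le\delta\}$ decrease as $\delta\to0$ to a set that is null by (c), and $\operatorname{vol}(\Omega_\delta)\to0$. For a compact set $\Phi\subset M_n(\mathbb R)$ we have
\[
\limsup_{T\to\infty}T^{-n^2}\#\bigl(M_n(\mathbb Z)\cap T\Phi\bigr)\le\operatorname{vol}(\Phi).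
\]
Indeed, the unit cubes centered at these points have disjoint interiors and lie in $T\Phi^{\epsilon}$ once $T\ge1/\epsilon$, where $\Phi^\epsilon$ is the closed $\epsilon$-neighborhood of $\Phi$, and $\operatorname{vol}(\Phi^\epsilon)$ decreases to $\operatorname{vol}(\Phi)$. Choose $\delta$ with $\operatorname{vol}(\Omega_\delta)<\eta/4$ and discard the $X$ with $X/T\in\Omega_\delta$.

\emph{Repeated eigenvalues.} By (a), $\Delta(X)=0$ for $O(T^{n^2-1})$ matrices $X\in B(T)$. Discard them. For the remaining $X$, formula \eqref{eq:frob} gives $d(X)=n$, and $\mathbb Z[X]$ has the basis $I,X,\dots,X^{n-1}$. So $q=[Z(X):\mathbb Z[X]]$ is finite. We claim that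
\begin{equation}\label{eq:index}
q^2\mid\Delta(X),\qquad\text{and}\qquad p\mid q\ \Longrightarrow\ X\text{ is derogatory modulo }p .
\end{equation}
For the first claim use the bilinear form $\operatorname{tr}(Y_1Y_2)$, which takes integer values on $Z(X)$. If $\mu_1,\dots,\mu_n$ are the eigenvalues of $X$, the Gram determinant of $I,X,\dots,X^{n-1}$ is
\[
\det\Bigl(\sum_k\mu_k^{i+j}\Bigr)_{0\le i,j<n}=\det\bigl(\mu_k^{\,i}\bigr)^2=\prod_{k<l}(\mu_k-\mu_l)^2=\Delta(X).
\]
The matrix expressing this basis in a basis of $Z(X)$ has determinant $\pm q$, so $\Delta(X)$ is $q^2$ times the Gram determinant of $Z(X)$, an integer. For the second claim, let $p\mid q$ and take $Y\in Z(X)$ of order $p$ modulo $\mathbb Z[X]$. Then $pY=\sum_{i<n}c_iX^i$ with integers $c_i$ not all divisible by $p$, since $Y\notin\mathbb Z[X]$. Reducing modulo $p$ gives a nontrivial relation among $I,X,\dots,X^{n-1}$.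

\emph{Large primes.} By Lemma~\ref{lem:derog} we can fix $M\ge1$ such that $D_n(T,M)\le\frac\eta4T^{n^2}$ for large $T$. Discard these matrices. By \eqref{eq:index}, the index $q$ now has only prime factors $p\le M$.

\emph{Small primes.} Fix $p\le M$. Let $\beta_j$ be the proportion of classes modulo $p^j$ in $M_n(\mathbb Z)$ on which $p^j\mid\Delta$. It is the Haar measure of $\{x\in M_n(\mathbb Z_p):p^j\mid\Delta(x)\}$. These sets decrease to $\{\Delta=0\}$, so $\beta_j\to0$ by (c). For $T\ge p^j$, the number of $X\in B(T)$ with $p^j\mid\Delta(X)$ is at most $\beta_jp^{jn^2}(2T/p^j+1)^{n^2}\le\beta_j(3T)^{n^2}$. Choose $j_p$ with $3^{n^2}\beta_{j_p}\le\eta/(4M)$, and discard the $X$ with $p^{j_p}\mid\Delta(X)$ for some $p\le M$; there are at most $M$ such primes. For the remaining $X$, \eqref{eq:index} shows that $p^{j_p}\nmid q$ for every $p\le M$, and so $q\le H:=\prod_{p\le M}p^{j_p}$.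
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Let $K\ge1$ and $\eta>0$, take $\delta,H,T_0$ from Lemma~\ref{lem:mostgood}, and let $T>\max(K,T_0,H/\delta)$. Consider a commuting pair $(X,Y)\in B(T)^2$ with $I,X,Y$ independent. Then $X$ is not scalar, and it is not good by Lemma~\ref{lem:goodimplies}. So $X$ is degenerate, or it lies in the set $\mathcal S$ of tame matrices in $B(T)$ that are not good, and $\#\mathcal S\le\eta T^{n^2}$. By \eqref{eq:tail},
\[
0\le N(T)-N_{\mathrm{dep}}(T)\le E(T)+\frac{3^{n^2}C}{K}T^{n^2+1}+(3K)^{n^2/2}\bigl(3\eta T^{n^2+1}+E(T)\bigr).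
\]
Lemma~\ref{lem:degenerate} gives $E(T)=o(T^{n^2+1})$, hence
\[
\limsup_{T\to\infty}\frac{N(T)-N_{\mathrm{dep}}(T)}{T^{n^2+1}}\le\frac{3^{n^2}C}{K}+3\eta(3K)^{n^2/2}.
\]
Let $\eta\to0$ and then $K\to\infty$.
\end{proof}

\section{Dependent triples and the constant}\label{sec:constant}

Theorem~\ref{thm:asym} follows from Proposition~\ref{prop:reduction} and the next statement.

\begin{proposition}\label{prop:dep}
For $n\ge2$, $N_{\mathrm{dep}}(T)\sim c_nT^{n^2+1}$ with $c_n=2^{n^2+2}\,\dfrac{n+3}{n+1}\,\dfrac{\zeta(n^2-2)}{\zeta(n^2-1)}$.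
\end{proposition}

Dependence of $I,X,Y$ is unchanged when scalars are added to $X$ or $Y$. We therefore work modulo scalars and weight each class by the number of its representatives in the box.

\subsection*{Weights}
Put $\nu=n^2-1\ge3$. Let $L\cong\mathbb Z^\nu$ be the group of integer matrices with $(n,n)$ entry $0$, and let $L_{\mathbb R}\cong\mathbb R^\nu$ be its real span, with Lebesgue measure in the remaining entries. Every $X\in M_n(\mathbb Z)$ is uniquely $z+aI$ with $z\in L$, $a\in\mathbb Z$. For $z\in L_{\mathbb R}$ let $r(z)$ be the largest minus the smallest diagonal entry of $z$, and let $\ell(z)$ be the length of the interval $\{a\in\mathbb R:|z+aI|\le1\}$. The diagonal entries impose $-1-\min_iz_{ii}\le a\le1-\max_iz_{ii}$, so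
\[
\ell(z)=\begin{cases}\max(2-r(z),0)&\text{if }|z_{ij}|\le1\text{ for all }i\ne j,\\ 0&\text{otherwise.}\end{cases}
\]
The function $\ell$ is even, bounded by $\ell(0)=2$, and continuous off the hyperplanes $z_{ij}=\pm1$ $(i\ne j)$. For $z\in L$ let $m(z)=\#\{a\in\mathbb Z:|z+aI|\le T\}$, with $T\ge1$. This counts the integers in a closed interval of length $T\ell(z/T)$, possibly empty, so
\begin{equation}\label{eq:weight}
|m(z)-T\ell(z/T)|\le1,\qquad m(z)\le3T .
\end{equation}
If $|z+aI|\le T$, then $|a|\le T$ by the $(n,n)$ entry, so $|z|\le2T$. Hence $m(z)=\ell(z/T)=0$ when $|z|>2T$.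

\subsection*{Parametrization}
Write $X=z+aI$ and $Y=w+a'I$ with $z,w\in L$. The triple $I,X,Y$ is dependent if and only if $z,w$ are dependent. If $z,w$ are dependent and not both zero, then $\mathbb Zz+\mathbb Zw$ is a free group of rank one, say $\mathbb Zx$, and $(z,w)=(bx,cx)$ with $\gcd(b,c)=1$. Conversely, if $(z,w)=(bx,cx)$ with $\gcd(b,c)=1$ and $x\in L\setminus\{0\}$, then $\mathbb Zz+\mathbb Zw=\mathbb Zx$. So $(z,w)$ arises from exactly two triples, $(b,c,x)$ and $(-b,-c,-x)$. The pair $(0,0)$ corresponds to both matrices being scalar. Therefore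
\begin{equation}\label{eq:param}
N_{\mathrm{dep}}(T)=(2\lfloor T\rfloor+1)^2+\frac12\sum_{\gcd(b,c)=1}S_{b,c}(T),\qquad S_{b,c}(T)=\sum_{x\in L\setminus\{0\}}m(bx)\,m(cx).
\end{equation}

\subsection*{Passage to the limit}
Fix $(b,c)$, let $k=\max(|b|,|c|)\ge1$, and put $h(x)=\ell(bx)\ell(cx)$. Both $m(bx)m(cx)$ and $h(x/T)$ vanish unless $|x|\le2T/k$, and \eqref{eq:weight} gives $|m(bx)m(cx)-T^2h(x/T)|\le3T+2T$. Hence $S_{b,c}(T)=T^2\sum_{x\in L}h(x/T)+O(T^{\nu+1})$. The function $h$ is bounded, compactly supported and continuous off finitely many hyperplanes, so it is Riemann integrable, and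
\[
\frac{S_{b,c}(T)}{T^{\nu+2}}\longrightarrow J(b,c):=\int_{L_{\mathbb R}}\ell(bx)\,\ell(cx)\,dx ,\qquad \nu+2=n^2+1 .
\]
To sum over $(b,c)$ we need a bound uniform in $T$. If $2T/k<1$, then $S_{b,c}(T)=0$ because $x\ne0$. Otherwise there are at most $(4T/k+1)^\nu\le(6T/k)^\nu$ relevant $x$, and $S_{b,c}(T)\le9\cdot6^\nu\,T^{\nu+2}k^{-\nu}$. There are $8k$ integer pairs with $\max(|b|,|c|)=k$, and $\sum_k8k^{1-\nu}$ converges since $\nu\ge3$; this is where $n\ge2$ is needed. By dominated convergence in \eqref{eq:param},
\begin{equation}\label{eq:cn}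
\frac{N_{\mathrm{dep}}(T)}{T^{n^2+1}}\longrightarrow\frac12\sum_{\gcd(b,c)=1}J(b,c).
\end{equation}

\subsection*{The integrals}
Since $\ell$ is even and $J$ is symmetric, $J(b,c)=J(j,k)$ with $j=\min(|b|,|c|)$ and $k=\max(|b|,|c|)$. Let $0\le j\le k$, $k\ge1$. The integral factors. Each of the $n(n-1)$ off-diagonal entries is confined to $[-1/k,1/k]$, which contributes $(2/k)^{n(n-1)}$. On the diagonal, with coordinates $x_{11},\dots,x_{n-1,n-1}$ and $x_{nn}=0$, the integrand depends only on $r=r(x)$. The set $\{r\le r_0\}$ has volume $nr_0^{n-1}$. To see this, split it, up to a null set, according to the index $i_0$ of the smallest diagonal entry. The linear map to the $n-1$ differences $x_{ii}-x_{i_0i_0}$ $(i\ne i_0)$ has determinant $\pm1$ and sends the piece onto $[0,r_0]^{n-1}$. So $r$ has density $n(n-1)r^{n-2}$, and with $r=2s/k$ the diagonal factor is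
\[
\int_0^{2/k}(2-jr)(2-kr)\,n(n-1)r^{n-2}\,dr=4\Bigl(\frac2k\Bigr)^{n-1}n(n-1)\int_0^1\Bigl(1-\frac jks\Bigr)(1-s)s^{n-2}\,ds .
\]
Since $\int_0^1(1-s)s^{n-2}\,ds=\frac1{n(n-1)}$ and $\int_0^1(1-s)s^{n-1}\,ds=\frac1{n(n+1)}$, this equals $4(2/k)^{n-1}(1-\alpha j/k)$ with $\alpha=\frac{n-1}{n+1}$. Multiplying the two factors, and using $n(n-1)+(n-1)=\nu$, we obtain
\begin{equation}\label{eq:J}
J(j,k)=2^{n^2+1}\,k^{-\nu}\Bigl(1-\alpha\,\frac jk\Bigr).
\end{equation}

\subsection*{The sum}
Let $\varphi$ be Euler's function, and group the coprime pairs $(b,c)$ by $k$. For $k\ge2$, each $j$ with $1\le j<k$ and $\gcd(j,k)=1$ comes from $8$ pairs (four sign choices, two orders). The symmetry $j\leftrightarrow k-j$ gives $\sum_jj/k=\varphi(k)/2$, so the factors $1-\alpha j/k$ add up to $8\varphi(k)(1-\alpha/2)$. For $k=1$ there are four pairs with $j=0$ and four with $j=1$, and the factors add up to $4+4(1-\alpha)=8\varphi(1)(1-\alpha/2)$, the same formula. The identity $\sum_{e\mid k}\varphi(e)=k$ gives $\sum_{k\ge1}\varphi(k)k^{-s}=\zeta(s-1)/\zeta(s)$ for $s>2$. As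 $1-\alpha/2=\frac{n+3}{2(n+1)}$, the limit in \eqref{eq:cn} is
\[
\frac12\cdot2^{n^2+1}\cdot8\cdot\frac{n+3}{2(n+1)}\sum_{k\ge1}\frac{\varphi(k)}{k^{\nu}}=2^{n^2+2}\,\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}=c_n .
\]
This proves Proposition~\ref{prop:dep}, and with it Theorem~\ref{thm:asym}.

\begin{remark}
Each factor of $c_n$ has a meaning. The terms $(b,c)=(0,\pm1),(\pm1,0)$ of \eqref{eq:cn} are the pairs with $X$ or $Y$ scalar, and they contribute $2J(0,1)=2^{n^2+2}$, in agreement with the direct count $2(2\lfloor T\rfloor+1)^{n^2+1}-(2\lfloor T\rfloor+1)^2$. The terms $(\pm1,\pm1)$ are the pairs with $X-Y$ or $X+Y$ scalar, and they contribute $2J(1,1)=2^{n^2+2}\cdot\frac2{n+1}$. Together they give $2^{n^2+2}\,\frac{n+3}{n+1}$, and the ratio of zeta values accounts for all $k\ge2$. For $n=2$ the constant is $c_2=\frac{320}{3}\,\zeta(2)/\zeta(3)$.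
\end{remark}

\begin{thebibliography}{1}

\bibitem{ASAO}
\emph{Arithmetic Statistics for Algebraic Objects},
\texttt{https://ems.press/content/serial-article-files/52436?nt=1}.

\end{thebibliography}
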